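\title{Long binary words contain $k$-tuplets}

\begin{abstract}
A segment of a word is a $k$-tuplet if its positions split into $k$ sets that
all spell the same word. It has been conjectured that for all sufficiently
large $k$ there are arbitrarily long binary words without $k$-tuplets. We show
that for every $k\ge 2$ there are only finitely many such words. If $N(k)$ is
the least length from which on a $k$-tuplet is unavoidable, then $N(2)=4$ and
$k^2\le N(k)\le\exp(k^{26})$ for $k\ge3$. The main step is a classification: a
long binary word whose letters are evenly distributed and which contains none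
of six explicit $k$-th powers is a $k$-tuplet if and only if both of its letter
counts are divisible by $k$.
\end{abstract}

\section{Introduction}

A \emph{segment} of a word $S=s_1s_2\cdots s_n$ is a block
$s_as_{a+1}\cdots s_b$ of consecutive letters. A word $W$ is a \emph{shuffle}
of words $w_1,\dots,w_k$ if the positions of $W$ can be partitioned into $k$
sets such that the letters on the $h$-th set, read from left to right, spell
$w_h$. Let $k\ge2$. A word is a \emph{$k$-tuplet} if it is a shuffle of $k$
copies of one nonempty word $u$. A word \emph{contains} a $k$-tuplet if one of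
its segments is a $k$-tuplet, and otherwise it \emph{avoids} $k$-tuplets. The
power $u^k=uu\cdots u$ is the $k$-tuplet in which the copies follow one
another; in general they may be interleaved arbitrarily. For instance,
$001101$ is a $3$-tuplet with $u=01$, on the position sets $\{1,3\}$,
$\{2,4\}$, $\{5,6\}$.

Grytczuk, Kozik and Zaleski proved that for every $k$ there is a number $f(k)$
such that from any sequence of lists, each of size $f(k)$, one can choose a
sequence, one letter from each list, that avoids $k$-tuplets; one can take
$f(k)=(1+o(1))k$. With all lists equal, this gives arbitrarily long words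
avoiding $k$-tuplets over an alphabet of $f(k)$ letters, and one may ask how
few letters suffice. One letter does not, because $0^k$ is a $k$-tuplet. Two
letters look promising when $k$ is large: in a $k$-tuplet each letter occurs a
multiple of $k$ times, and this condition alone is avoided by a binary word of
length $k^2-1$ (Proposition~\ref{prop:easy}). Conjecture~2 of \cite{IML} states
that two letters are indeed enough for large $k$.

\begin{quote}
\textbf{Conjecture.} There is $k_0$ such that for every $k\ge k_0$ and every
$n\ge1$ some word of length $n$ over $\{0,1\}$ avoids $k$-tuplets.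
\end{quote}

Let $N(k)$ be the least $N\le\infty$ such that every binary word of length at
least $N$ contains a $k$-tuplet. Segments of a word that avoids $k$-tuplets
also avoid them, so the conjecture says that $N(k)=\infty$ for all large $k$.

\begin{theorem}\label{thm:main}
For every $k\ge2$, $N(k)<\infty$. More precisely, $N(2)=4$, and
$k^2\le N(k)\le\exp(k^{26})$ for $k\ge3$. In particular, the conjecture is
false, and it fails for each individual $k\ge2$.
\end{theorem}

Taking all lists equal to $\{0,1\}$, or to $\{0\}$, we see that any function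
$f$ as in the theorem of Grytczuk, Kozik and Zaleski satisfies $f(k)\ge3$ for
every $k$. We make no claim about alphabets with three or more letters, and the
exponents are not optimized.

The reason behind Theorem~\ref{thm:main} is that for a long word with evenly
distributed letters the divisibility condition is the only obstruction. For a
word $U$ let $|U|$ be its length and $|U|_c$ the number of letters $c$ in it,
and put $\bar0=1$, $\bar1=0$.

\begin{theorem}\label{thm:regular}
Let $k\ge3$ and let $W$ be a binary word of length $L\ge k^{32}$ such that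
\begin{itemize}
\item[(i)] $W$ has no segment of the form $c^k$, $(c\bar c^{\,k-1})^k$ or
$(\bar c^{\,k-1}c)^k$ with $c\in\{0,1\}$;
\item[(ii)] for some real $\alpha$, every segment $U$ of $W$ satisfies
$\bigl||U|_1-\alpha|U|\bigr|\le k^{-19}L$.
\end{itemize}
Then $W$ is a $k$-tuplet if and only if $k\mid|W|_0$ and $k\mid|W|_1$.
\end{theorem}

The words excluded in (i) are $k$-th powers, so (i) holds automatically inside
a word that avoids $k$-tuplets. Condition (ii) and the divisibility condition
can be arranged by two pigeonhole arguments, one over scales and one over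
residues; this is how Theorem~\ref{thm:main} is deduced in
Section~\ref{sec:main}. The proof of Theorem~\ref{thm:regular} constructs the
word $u$ and the partition explicitly. Section~\ref{sec:example} shows the
construction on a word of length $36$, Section~\ref{sec:opening} treats the two
ends of $W$, and Section~\ref{sec:middle} treats its middle.

\section{Divisibility}\label{sec:div}

If $W$ is a shuffle of $k$ copies of $u$, then $|W|_c=k|u|_c$ for each letter
$c$. This proves the ``only if'' part of Theorem~\ref{thm:regular}. Moreover,
the first letter of $W$ is the first letter of $u$, and the last letter of $W$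
is the last letter of $u$. Hence divisibility is not sufficient in general:
$011010$ has three zeros and three ones, but it is not a $3$-tuplet, since $u$
would have one letter of each kind and would begin and end with $0$. The same
argument shows that hypothesis (i) of Theorem~\ref{thm:regular} cannot be
dropped. The word $0^{k-1}1^{M}0$ with $k\mid M$ and $M\ge k^{32}$ satisfies
(ii) with $\alpha=1$, because a segment has at most $k\le k^{-19}L$ zeros, and
both letter counts are divisible by $k$; but $u$ would contain exactly one zero
and at least one $1$, and would begin and end with a zero.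

\begin{proposition}\label{prop:easy}
$N(k)\ge k^2$ for every $k\ge2$, and $N(2)=4$.
\end{proposition}

\begin{proof}
The word $S=(0^{k-1}1)^{k-1}0^{k-1}$ has length $k^2-1$. Its $k^2$ prefixes,
the empty one included, are $(0^{k-1}1)^i0^j$ with $0\le i,j\le k-1$. Such a
prefix has $i$ ones and $i(k-1)+j\equiv j-i \pmod k$ zeros, and the pair
$(i,j-i)$ modulo $k$ determines $(i,j)$. A nonempty segment is obtained from
one prefix by deleting a shorter one, so its two letter counts are not both
divisible by $k$. Thus $S$ avoids $k$-tuplets and $N(k)\ge k^2$.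

For $k=2$, a binary word of length $4$ contains $00$ or $11$, or it equals
$0101$ or $1010$; all four of these words are squares. So $N(2)\le4$.
\end{proof}

From now on $k\ge3$, and we write $K=k-1\ge2$.

\section{The method on an example}\label{sec:example}

We think of $k$ \emph{heads}, numbered $1,\dots,k$. The word $W$ is read from
left to right and each letter is given to one head; $W$ is a $k$-tuplet if this
can be done so that all heads end with the same word $u$. A \emph{run} is a
maximal segment consisting of one letter.

We know little about $W$ beyond letter frequencies, so we look for a word $u$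
with long runs. A head that is inside a long run of $u$ accepts the same letter
for a long time, and only the approximate position of the $r$-th zero and the
$r$-th one of $W$ matters. But zeros and ones of $W$ keep arriving, so at every
moment one head must be accepting zeros and another one ones: the heads must be
out of phase by a long run. At the two ends of $W$ they are in phase. In fact,
if $W$ begins with $c^{e}\bar c$, the first run of $u$ has length at most $e$,
because the first $\bar c$ goes to a head that has completed this run. So the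
phase difference has to be built up gradually at the left end, removed in the
mirror-image way at the right end, and maintained in between.

\begin{example}\label{ex:36}
Let $k=3$ and $W=011010\;T\;010110$, where $T$ has twelve zeros and twelve
ones, and the numbers of zeros and ones in every prefix of $T$ differ by at
most $2$. Then $W$ is a shuffle of three copies of $u=0\,111\,0000\,111\,0$.

\emph{The ends.} Writing the head as a subscript, we distribute the ends as
$0_11_11_10_21_10_3$ and $0_11_30_21_31_30_3$. On the left, head $1$ receives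
$0111$ and is one run ahead of heads $2$ and $3$, which receive $0$. On the
right, head $3$ receives $1110$ and heads $1$ and $2$ receive $0$.

\emph{The middle.} It remains to show that $T$ is a shuffle of $0^41^3$,
$1^30^41^3$ and $1^30^4$, for heads $1,2,3$. Number the zeros of $T$ from $1$
to $12$ and give them out in blocks of four to heads $1,2,3$. Number the ones
from $1$ to $12$ and give them out in blocks of three to heads $2,3,1,2$. Each
head must receive its runs in the right order, which amounts to four
conditions: the $3$rd one precedes the $5$th zero, the $6$th one precedes the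
$9$th zero, the $4$th zero precedes the $7$th one, and the $8$th zero precedes
the $10$th one. The prefix ending at the $r$-th zero has at least $r-2$ ones,
and the prefix ending at the $r$-th one has at least $r-2$ zeros, so all four
conditions hold. For one such $T$ the distribution is
\[
0_11_21_20_1\;\;1_20_10_11_3\;\;1_30_20_21_3\;\;0_21_11_10_2\;\;
1_10_30_31_2\;\;0_31_21_20_3 .
\]
\end{example}

The example has room to spare: the order conditions tolerate an imbalance of
$2$ when the runs have length $3$ or $4$. In general the tolerance is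
proportional to the lengths of the runs. To absorb the imbalance $k^{-19}L$
allowed in (ii) we therefore need runs whose length is a fixed fraction of $L$,
and the construction at the ends must reach such runs after using only a small
part of $W$.

\section{Opening a gap at the ends}\label{sec:opening}

Let $W=x_0x_1\cdots x_{L-1}$ be a binary word with $L\ge k^{32}$ that satisfies
(i), and write $W[i,j)=x_i\cdots x_{j-1}$. Since $c^k$ is excluded, runs have
length at most $K$, and any $k$ consecutive letters contain both $0$ and $1$.

One head, the \emph{leader}, will stay one run ahead of the $K$ others, the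
\emph{followers}. Suppose the leader has just completed a run of $e$ letters
$\bar c$ that the followers still lack. The next $Ke$ letters $\bar c$ of $W$
go to the followers. Every letter $c$ that arrives in the meantime goes to the
leader and forms its next run. This continues until a letter $\bar c$ arrives
that no follower needs, namely the $(Ke+1)$-th one; there the roles of the
letters are exchanged.

Formally, put $a_0=x_0$ and $a_j=\bar a_{j-1}$ for $j\ge1$. Let $e_0$ be the
length of the first run of $W$ and $\tau_0=e_0$, so that $x_{\tau_0}=a_1$.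
\emph{Step $j$} (for $j\ge1$) starts from $e_{j-1}$ and a position
$\tau_{j-1}$ with $x_{\tau_{j-1}}=a_j$. Let $\tau_j$ be the position of the
$(Ke_{j-1}+1)$-th letter $a_{j-1}$ among the positions
$\tau_{j-1},\dots,L-1$; the step is \emph{possible} if this letter exists, and
otherwise the process stops. Let $e_j$ be the number of letters $a_j$ in
$W[\tau_{j-1},\tau_j)$. Then $x_{\tau_j}=a_{j-1}=a_{j+1}$, as the next step
requires. Put $U_j=a_0^{e_0}a_1^{e_1}\cdots a_j^{e_j}$, and let $U_{-1}$ be the
empty word. In Example~\ref{ex:36}, with $T$ beginning with $0$, we have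
$e_0=1$, $\tau_1=6$, $e_1=3$ and $U_1=0111$.

\begin{lemma}\label{lem:open}
For all indices for which the quantities are defined:
\begin{itemize}
\item[(a)] $W[0,\tau_j)$ is a shuffle of one copy of $U_j$ and $K$ copies of
$U_{j-1}$;
\item[(b)] $e_{j-1}<\bigl(1-\frac1{kK}\bigr)e_j$;
\item[(c)] $e_j\le k^2e_{j-1}$;
\item[(d)] $\tau_j\le k^3e_j$;
\item[(e)] step $j$ is possible if $L-\tau_{j-1}\ge k^2e_{j-1}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $j=0$ we have $W[0,\tau_0)=U_0$. Let $j\ge1$ and suppose
$W[0,\tau_{j-1})$ is a shuffle of $U_{j-1}$ and $K$ copies of $U_{j-2}$. The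
segment $W[\tau_{j-1},\tau_j)$ has $Ke_{j-1}$ letters $a_{j-1}$ and $e_j$
letters $a_j$. Appending $e_{j-1}$ letters $a_{j-1}$ to each copy of $U_{j-2}$
turns it into $U_{j-1}$, and appending all letters $a_j$ to $U_{j-1}$ turns it
into $U_j$.

(b) Let $c=a_j$ and $G=W[\tau_{j-1},\tau_j+1)$. This segment begins with $c$,
ends with $\bar c$, and has $e_j$ letters $c$ and $Ke_{j-1}+1$ letters
$\bar c$. So
\[
G=c\,\bar c^{\,g_1}\,c\,\bar c^{\,g_2}\cdots c\,\bar c^{\,g_{e_j}},\qquad
0\le g_i\le K,\qquad \sum_i g_i=Ke_{j-1}+1 .
\]
Since $(c\bar c^{\,K})^k$ is excluded, among any $k$ consecutive exponents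
$g_i$ one is at most $K-1$. Hence
$Ke_{j-1}+1\le Ke_j-\lfloor e_j/k\rfloor<Ke_j-e_j/k+1$, and division by $K$
gives (b).

(c) In $G$ every run of $c$ has length at most $K$ and is followed by one of
the $Ke_{j-1}+1$ letters $\bar c$. So
$e_j\le K(Ke_{j-1}+1)\le (K^2+K)e_{j-1}\le k^2e_{j-1}$.

(d) By (b) and the geometric series,
$|U_j|=\sum_{i\le j}e_i\le kKe_j$. By (a),
$\tau_j=|U_j|+K|U_{j-1}|\le k|U_j|\le k^3e_j$.

(e) Any $k$ consecutive letters contain $a_{j-1}$, so $k(Ke_{j-1}+1)$ letters
suffice, and $Ke_{j-1}+1\le ke_{j-1}$.
\end{proof}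

\begin{remark}
Part (d) says that the current run is a fixed fraction of everything read so
far, and it depends on the exclusion of $(c\bar c^{\,K})^k$. The word
$0\cdot(10^K)1\cdot(01^K)^20\cdot(10^K)^31\cdots$ has runs of length at most
$K$; step $j$ reads exactly the block of length $kj+1$ between two dots, so
$e_j=j+1$ while $\tau_j$ grows quadratically in $j$.
\end{remark}

We stop the process when the leading run first reaches a fraction
\[
\eta=k^{-12}
\]
of $L$. It is convenient to have a run of ones at both ends, and this may cost
one more step.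

\begin{lemma}\label{lem:stop}
There is $j$ with $a_j=1$, $\ \eta L\le e_j\le k^4\eta L$ and $\tau_j\le L/10$.
\end{lemma}

\begin{proof}
If $e_{j-1}\le k^2\eta L$, then step $j$ is possible: by
Lemma~\ref{lem:open}(d) we have $\tau_{j-1}\le k^5\eta L=k^{-7}L$, so
$L-\tau_{j-1}\ge(1-k^{-7})L\ge k^{-8}L=k^4\eta L\ge k^2e_{j-1}$, and (e)
applies. The integers $e_j$ increase strictly by (b), and
$e_0\le K<k^{20}\le\eta L$. So there is a least $j'\ge1$ with
$e_{j'}\ge\eta L$, and $e_{j'}\le k^2e_{j'-1}\le k^2\eta L$ by (c). Step
$j'+1$ is then possible, and $e_{j'}<e_{j'+1}\le k^4\eta L$. Choose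
$j\in\{j',j'+1\}$ with $a_j=1$. By (d),
$\tau_j\le k^7\eta L=k^{-5}L\le L/243$.
\end{proof}

Reversal fixes $c^k$ and exchanges $(c\bar c^{\,K})^k$ with
$(\bar c^{\,K}c)^k$, so the reversal of $W$ also satisfies (i); this is the only
use of the third excluded form. Applying Lemmas~\ref{lem:open}(a)
and~\ref{lem:stop} to $W$ and to its reversal gives the following. The prefix
and the suffix obtained have length at most $L/10$ each, so they are disjoint.

\begin{corollary}\label{cor:ends}
We can write $W=W_1TW_2$ with $|T|\ge0.8L$, and there are words $Y,Z$ and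
integers $e,e'\in[\eta L,k^4\eta L]$, such that $W_1$ is a shuffle of one copy
of $Y1^e$ and $K$ copies of $Y$, and $W_2$ is a shuffle of one copy of
$1^{e'}Z$ and $K$ copies of $Z$.
\end{corollary}

\section{The middle segment}\label{sec:middle}

We give $Y1^e$ to head $1$ and $1^{e'}Z$ to head $k$. What is left for $T$ is
described by the next proposition. For integers $z_0,\dots,z_m$ let $b_i=1$ for
even $i$ and $b_i=0$ for odd $i$, and let $R_i=b_i^{\,z_i}$ be \emph{run $i$}.

\begin{proposition}\label{prop:middle}
Let $L\ge k^{32}$, let $e,e'\in[\eta L,k^4\eta L]$ be integers, and let $T$ be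
a binary word of length $\ell\in[0.8L,L]$ such that
\begin{itemize}
\item[(T1)] any $k$ consecutive letters of $T$ contain both $0$ and $1$;
\item[(T2)] for some real $\alpha$, every segment $U$ of $T$ satisfies
$\bigl||U|_1-\alpha|U|\bigr|\le k^{-19}L$;
\item[(T3)] $|T|_0\equiv0$ and $|T|_1\equiv K(e+e')\pmod k$.
\end{itemize}
Then there are an even $m$ and positive integers
$z_0=e,z_1,\dots,z_{m-1},z_m=e'$ such that $T$ is a shuffle of
\begin{equation}\label{eq:words}
w_1=R_1\cdots R_m,\qquad w_h=R_0R_1\cdots R_m\ \ (2\le h\le K),\qquad
w_k=R_0\cdots R_{m-1}.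
\end{equation}
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:regular} from
Proposition~\ref{prop:middle}]
Only the ``if'' part remains. Let $W$ satisfy (i), (ii), $k\mid|W|_0$ and
$k\mid|W|_1$, and write $W=W_1TW_2$ as in Corollary~\ref{cor:ends}. Then (T1)
follows from (i) and (T2) from (ii). Counting letters,
\[
|W|_0=k(|Y|_0+|Z|_0)+|T|_0,\qquad |W|_1=k(|Y|_1+|Z|_1)+e+e'+|T|_1 ,
\]
so $|T|_0\equiv0$ and $|T|_1\equiv-(e+e')\equiv K(e+e')\pmod k$, which is (T3).
In $W_1$ give $YR_0$ to head $1$ and $Y$ to heads $2,\dots,k$; in $T$ give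
$w_h$ to head $h$; in $W_2$ give $Z$ to heads $1,\dots,K$ and $R_mZ$ to head
$k$. Every head spells $u=YR_0R_1\cdots R_mZ$.
\end{proof}

The rest of this section proves Proposition~\ref{prop:middle}. We say that
head $h$ \emph{has} run $i$ if $R_i$ is part of $w_h$; thus all pairs $(i,h)$
with $0\le i\le m$, $1\le h\le k$ occur except $(0,1)$ and $(m,k)$. As in
Example~\ref{ex:36}, the ones of $T$ will be given out in order, first to run
$0$ of heads $2,\dots,k$, then to run $2$ of heads $1,\dots,k$, and so on, and
likewise the zeros to the odd runs. The whole difficulty is to choose the $z_i$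
so that each head completes run $i$ before it starts run $i+1$. We first solve
this problem in a continuous model in which letters arrive at constant rates,
and then bound the distance between the model and $T$.

\subsection{Positions of letters}

Let $\pi(c)=|T|_c/\ell$. By (T1),
\begin{equation}\label{eq:pi}
\frac1{2k}\le\frac{\lfloor\ell/k\rfloor}{\ell}\le\pi(c)\le1 .
\end{equation}
For $1\le r\le|T|_c$ let $P_c(r)$ be the length of the shortest prefix of $T$
with $r$ letters $c$, that is, the position of the $r$-th letter $c$ when
positions are counted from $1$.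

\begin{lemma}\label{lem:time}
$\bigl|P_c(r)-r/\pi(c)\bigr|\le4k^{-18}L$ for $c\in\{0,1\}$ and
$1\le r\le|T|_c$.
\end{lemma}

\begin{proof}
Put $\alpha_1=\alpha$ and $\alpha_0=1-\alpha$. Since
$|U|_0-\alpha_0|U|=-(|U|_1-\alpha_1|U|)$, condition (T2) gives
$\bigl||U|_c-\alpha_c|U|\bigr|\le k^{-19}L$ for both letters. For the prefix of
length $P_c(r)$ this reads $|r-\alpha_cP_c(r)|\le k^{-19}L$, and for $U=T$ it
reads $|\pi(c)-\alpha_c|\,\ell\le k^{-19}L$. As $P_c(r)\le\ell$, we get
$|r-\pi(c)P_c(r)|\le2k^{-19}L$. Divide by $\pi(c)\ge1/(2k)$.
\end{proof}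

This is the only use of (T2). It suggests the model: position in $T$ is a
continuous time in $[0,\ell]$, and letters $c$ arrive at the constant rate
$\pi(c)$.

\subsection{The continuous schedule}

In the model, suppose head $1$ starts run $i$ at time $\theta_i$ and each head
needs time $y_i$ for it. Head $h$ then works on run $i$ during
$[\theta_i+(h-1)y_i,\ \theta_i+hy_i]$, and the same letter passes to run $i+2$
when the last head is done, so $\theta_{i+2}=\theta_i+ky_i$. In terms of the
differences $d_i=\theta_{i+1}-\theta_i$ this says $ky_i=d_i+d_{i+1}$. So the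
$d_i$ are the natural free parameters: they determine all $y_i$, and the
constraints will involve only ratios of consecutive $d_i$. At the ends only $K$
heads take part, in run $0$ during $[0,\theta_2]$ and in run $m$ during
$[\theta_m,\ell]$, which gives $Ky_0=d_1$ and $Ky_m=d_m$.

Accordingly, let $m\ge2$ be even, let $d_1,\dots,d_m>0$ have sum $\ell$, and
define
\[
y_0=\frac{d_1}K,\qquad y_i=\frac{d_i+d_{i+1}}k\ \ (1\le i\le m-1),\qquad
y_m=\frac{d_m}K,
\]
\[
\theta_0=-y_0,\qquad \theta_i=d_1+\dots+d_{i-1}\ \ (1\le i\le m+1).
\]
Then $\theta_1=0$, $\theta_{m+1}=\ell$, and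
\begin{equation}\label{eq:theta}
\theta_{i+2}=\theta_i+ky_i\qquad(0\le i\le m-1);
\end{equation}
for $i=0$ this is $-y_0+ky_0=Ky_0=d_1$. The time that head $h$ waits between
runs $i$ and $i+1$ is
\[
\Gamma_i(h)=\bigl(\theta_{i+1}+(h-1)y_{i+1}\bigr)-\bigl(\theta_i+hy_i\bigr).
\]
Figure~\ref{fig:schedule} shows a case with all $d_i$ equal.
Example~\ref{ex:36} is the case $k=3$, $m=2$, $d_1=d_2=12$,
$\pi(0)=\pi(1)=\frac12$, where $y_0=y_2=6$, $y_1=8$ and $z_i=y_i/2$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.22cm,y=0.75cm]
\draw (0,2) rectangle node {$R_1$} (8,2.7);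
\draw[fill=black!20] (12,2) rectangle node {$R_2$} (20,2.7);
\draw (24,2) rectangle node {$R_3$} (32,2.7);
\draw[fill=black!20] (36,2) rectangle node {$R_4$} (42,2.7);
\draw[fill=black!20] (0,1) rectangle node {$R_0$} (6,1.7);
\draw (8,1) rectangle node {$R_1$} (16,1.7);
\draw[fill=black!20] (20,1) rectangle node {$R_2$} (28,1.7);
\draw (32,1) rectangle node {$R_3$} (40,1.7);
\draw[fill=black!20] (42,1) rectangle node {$R_4$} (48,1.7);
\draw[fill=black!20] (6,0) rectangle node {$R_0$} (12,0.7);
\draw (16,0) rectangle node {$R_1$} (24,0.7);
\draw[fill=black!20] (28,0) rectangle node {$R_2$} (36,0.7);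
\draw (40,0) rectangle node {$R_3$} (48,0.7);
\node[left] at (0,2.35) {head 1};
\node[left] at (0,1.35) {head 2};
\node[left] at (0,0.35) {head 3};
\draw (0,-0.3) node[below] {$0$} -- (12,-0.3) node[below] {$12$}
  -- (24,-0.3) node[below] {$24$} -- (36,-0.3) node[below] {$36$}
  -- (48,-0.3) node[below] {$48$};
\end{tikzpicture}
\caption{The continuous schedule for $k=3$, $m=4$ and $d_1=\dots=d_4=12$. The
horizontal axis is the position in the middle segment $T$. A gray box is a time
interval in which the head receives all ones of $T$, and a white box is one in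
which it receives all zeros. At every time one gray and one white box are
active, in different rows, and consecutive boxes in a row are separated by a
gap.}
\label{fig:schedule}
\end{figure}

\begin{lemma}\label{lem:gap}
Suppose $\frac23\le d_{i+1}/d_i\le\frac32$ for $1\le i\le m-1$. Then
$\Gamma_i(h)\ge\frac1{2kK}\min_jd_j$ whenever $0\le i\le m-1$ and head $h$ has
both run $i$ and run $i+1$.
\end{lemma}

\begin{proof}
For $i=0$ the heads are $2\le h\le k$. Since $\theta_1-\theta_0=y_0$,
\[
\Gamma_0(h)=(h-1)(y_1-y_0)=(h-1)\Bigl(\frac{d_1+d_2}k-\frac{d_1}K\Bigr)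
=(h-1)\,\frac{Kd_2-d_1}{kK}.
\]
For $i\ge1$ we have $\Gamma_i(h)=d_i+(h-1)y_{i+1}-hy_i$. This is an affine
function of $h$, so its minimum is attained at the smallest or the largest
admissible $h$. The smallest is $h=1$, where
\[
\Gamma_i(1)=d_i-\frac{d_i+d_{i+1}}k=\frac{Kd_i-d_{i+1}}k
\qquad(1\le i\le m-1).
\]
For $1\le i\le m-2$ the largest is $h=k$, and $ky_i=d_i+d_{i+1}$ gives
\[
\Gamma_i(k)=K\,\frac{d_{i+1}+d_{i+2}}k-d_{i+1}=\frac{Kd_{i+2}-d_{i+1}}k .
\]
For $i=m-1$ the largest is $h=K$, and $(K-1)k-K^2=-1$ gives
\[
\Gamma_{m-1}(K)=d_{m-1}+\frac{K-1}K\,d_m-\frac Kk\,(d_{m-1}+d_m)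
=\frac{d_{m-1}}k-\frac{d_m}{kK}=\frac{Kd_{m-1}-d_m}{kK}.
\]
Each numerator has the form $Kd_p-d_{p'}$ with $|p-p'|=1$, so it is at least
$(K-\frac32)d_p\ge\frac12\min_jd_j$, because $K\ge2$.
\end{proof}

The proof shows where $k\ge3$ is needed. For $m=2$ the gaps involve both
$Kd_2-d_1$ and $Kd_1-d_2$, and for $K=1$ these cannot both be positive.

\subsection{Choice of the parameters $d_i$}

Run $0$ must have $e$ ones, which arrive in time $y_0=e/\pi(1)$, and run $m$
must have $e'$ ones. This prescribes
\begin{equation}\label{eq:boundary}
d_1=\lambda:=\frac{Ke}{\pi(1)},\qquad d_m=\mu:=\frac{Ke'}{\pi(1)} .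
\end{equation}
By \eqref{eq:pi}, $\lambda,\mu\in[\eta L,2k^6\eta L]$, and
$\mu/\lambda=e'/e\in[k^{-4},k^4]$. The two values may differ by much more than
the ratio allowed in Lemma~\ref{lem:gap}, so we pass from $\lambda$ to $\mu$ by
a geometric progression and fill the remaining time with terms close to $\mu$.

\begin{lemma}\label{lem:d}
There are an even $m$ and reals $d_1=\lambda,d_2,\dots,d_{m-1},d_m=\mu$ with
\[
\sum_{i=1}^md_i=\ell,\qquad \frac23\le\frac{d_{i+1}}{d_i}\le\frac32,\qquad
d_i\ge\frac{10}{11}\,\eta L,\qquad 20\le m\le2k^{12}.
\]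
\end{lemma}

\begin{proof}
Let $q=8k$ and $\gamma_i=\lambda(\mu/\lambda)^{i/q}$ for $0\le i\le q$. For
$k\ge3$ we have $(\ln k)/k\le(\ln3)/3<0.37$, so
$|\ln(\gamma_{i+1}/\gamma_i)|\le4\ln k/(8k)<0.19<\ln\frac54$, and consecutive
ratios lie in $[\frac45,\frac54]$. Each $\gamma_i$ lies between $\lambda$ and
$\mu$, so
\[
\sum_{i=0}^q\gamma_i\le9k\cdot2k^6\eta L=18k^{-5}L\le\tfrac{18}{243}L\le L/10 .
\]
Let $Q=\ell-\sum_{i=0}^q\gamma_i\in[0.7L,L]$ and $X=Q/\mu$. Then
$20\le0.35k^6\le X\le k^{12}$. Choose
$r\in\{\lceil X\rceil,\lceil X\rceil+1\}$ such that $m=q+r+1$ is even, and put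
$D=Q/r$. Since $X\le r\le X+2$, we have
$D/\mu=X/r\in[\frac X{X+2},1]\subseteq[\frac{10}{11},1]$. Let
\[
(d_1,\dots,d_m)=(\gamma_0,\gamma_1,\dots,\gamma_{q-1},
\underbrace{D,\dots,D}_{r},\gamma_q).
\]
The sum is $\ell$, and all terms are at least $\frac{10}{11}\eta L$. The two
ratios not yet checked are
$\gamma_{q-1}/D=(\gamma_{q-1}/\mu)(\mu/D)\in[\frac45,\frac{11}8]$ and
$\gamma_q/D\in[1,\frac{11}{10}]$; these numbers and their inverses lie in
$[\frac23,\frac32]$. Finally $20\le r\le m\le8k+3+k^{12}\le2k^{12}$.
\end{proof}

Fix this choice. By Lemma~\ref{lem:gap}, whenever head $h$ has runs $i$ and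
$i+1$,
\begin{equation}\label{eq:gap}
\Gamma_i(h)\ge\frac5{11}\cdot\frac{\eta L}{k^2}\ge\frac13\,k^{-14}L .
\end{equation}

\subsection{Integer run lengths}

Let $p_i=\pi(b_i)$ be the rate of the letter of run $i$. The model gives run
$i$ the real length $z_i^*=p_iy_i$. By \eqref{eq:boundary}, $z_0^*=e$ and
$z_m^*=e'$. The other lengths must be rounded, and the rounding must keep the
total number of zeros and of ones exact; this is where divisibility enters.
Summing \eqref{eq:theta} over odd $i$ gives $k\sum_{i\text{ odd}}y_i=
\theta_{m+1}-\theta_1=\ell$, and summing over the set $E$ of even $i$ with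
$2\le i\le m-2$ gives $k\sum_{i\in E}y_i=\theta_m-\theta_2=\ell-d_1-d_m$. Hence
\[
\sum_{i\text{ odd}}z_i^*=\frac{|T|_0}k,\qquad
\sum_{i\in E}z_i^*=\frac{|T|_1-K(e+e')}k ,
\]
and both numbers are integers by (T3). If reals have an integer sum, then the
sum of their fractional parts is an integer $n$, at most the number of
non-integers among them; rounding $n$ of the non-integers up and all other
terms down preserves the sum. So there are integers $z_1,\dots,z_{m-1}$ with
$|z_i-z_i^*|<1$ and the same two sums. With $z_0=e$ and $z_m=e'$,
\begin{equation}\label{eq:count}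
|T|_0=k\sum_{i\text{ odd}}z_i,\qquad
|T|_1=Kz_0+k\sum_{i\in E}z_i+Kz_m .
\end{equation}
The $z_i$ are positive, since
$z_i^*\ge\frac1{2k}\cdot\frac1k\cdot\frac{20}{11}\eta L\ge\frac{10}{11}k^{18}\ge2$
for $1\le i\le m-1$.

\subsection{The distribution of letters}

\begin{proof}[Proof of Proposition~\ref{prop:middle}]
Define $S_0=-z_0$, $S_1=0$ and $S_{i+2}=S_i+kz_i$ for $0\le i\le m-1$. Number
the zeros of $T$ from left to right, and likewise the ones. If head $h$ has run
$i$, assign to this run the letters $b_i$ with numbers
\[
S_i+(h-1)z_i+1,\ \dots,\ S_i+hz_i .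
\]
Run $0$ uses the ones numbered $1,\dots,Kz_0=S_2$. For $1\le i\le m-1$, run $i$
uses the letters $b_i$ numbered $S_i+1,\dots,S_{i+2}$. Run $m$ uses the ones
numbered $S_m+1,\dots,S_m+Kz_m$. By \eqref{eq:count}, $S_{m+1}=|T|_0$ and
$S_m+Kz_m=|T|_1$, so every letter of $T$ is assigned exactly once.

Head $h$ spells the word $w_h$ of \eqref{eq:words} provided that the last
letter of each of its runs precedes the first letter of its next run. So let
head $h$ have runs $i$ and $i+1$, and put
\[
r=S_i+hz_i,\qquad r'=S_{i+1}+(h-1)z_{i+1}+1 .
\]
We must show $P_{b_i}(r)<P_{b_{i+1}}(r')$.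

Let $S_j^*=p_j\theta_j$. Since $p_{j+2}=p_j$, equation \eqref{eq:theta} gives
$S^*_{j+2}=S^*_j+kz_j^*$, and $S_0^*=-e=S_0$, $S_1^*=0=S_1$. For $j\le m$ the
recursion reaches $S_j$ in at most $m/2$ steps, each adding an error below $k$,
so $|S_j-S_j^*|\le km/2$. Therefore
\[
\bigl|r-p_i(\theta_i+hy_i)\bigr|\le\frac{km}2+k\le km,
\]
\[
\bigl|r'-p_{i+1}(\theta_{i+1}+(h-1)y_{i+1})\bigr|\le\frac{km}2+(k-1)+1\le km .
\]
After division by $p_i,p_{i+1}\ge1/(2k)$ each error is at most
$2k^2m\le4k^{14}$, so $r'/p_{i+1}-r/p_i\ge\Gamma_i(h)-8k^{14}$. Applying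
Lemma~\ref{lem:time} twice, then \eqref{eq:gap} and the inequality
$k^{14}\le k^{-18}L$, which is the hypothesis $L\ge k^{32}$, we obtain
\[
P_{b_{i+1}}(r')-P_{b_i}(r)\ge\Gamma_i(h)-8k^{14}-8k^{-18}L
\ge\Bigl(\frac13-\frac{16}{k^4}\Bigr)k^{-14}L
\ge\Bigl(\frac13-\frac{16}{81}\Bigr)k^{-14}L>0 .
\]
This completes the proof of the proposition, and with it of
Theorem~\ref{thm:regular}.
\end{proof}

\begin{remark}
The exponents arise in the following order. The fraction $\eta$ is chosen so
that the ends and the geometric progression, of length $O(k^7\eta L)$, take up a small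
part of $W$. The gaps in the schedule are then of order $k^{-2}\eta L$. The
tolerance $k^{-19}L$ in (ii), multiplied by $8k$, must be smaller than the
gaps, and so must the accumulated rounding error of order $k^2/\eta$; the latter
forces $L$ to be large.
\end{remark}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

By Proposition~\ref{prop:easy} it remains to prove $N(k)\le\exp(k^{26})$ for
$k\ge3$. Let
\[
s=2k^{22},\qquad B=4k^{22},\qquad n_i=k^{35}B^i\quad(0\le i\le s),
\]
and suppose that a binary word $S$ of length at least $n_s$ avoids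
$k$-tuplets. Every segment of $S$ satisfies (i). We find a segment to which
Theorem~\ref{thm:regular} applies.

\emph{A regular segment.} The letters of $S$ need not be evenly distributed,
but the maximal density of ones is a monotone bounded function of the scale, so
it is almost constant between some two consecutive scales. Let $\beta_i$ be the
maximum of $|U|_1/|U|$ over segments $U$ of $S$ of length $n_i$. A segment of
length $n_{i+1}$ is a concatenation of $B$ segments of length $n_i$, so
$\beta_{i+1}\le\beta_i$. Since $\beta_0-\beta_s\le1$, there is $i<s$ with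
$\beta_i\le\beta_{i+1}+\frac1s$. Put $n=n_{i+1}$ and $\alpha=\beta_{i+1}$, and
let $V$ be a segment of length $n$ with $|V|_1=\alpha n$.

Let $U$ be a segment of $V$. Cut $U$ into pieces of length $n_i=n/B$, each of
density at most $\alpha+\frac1s$, and a remainder shorter than $n/B$. This
gives
\[
|U|_1\le\Bigl(\alpha+\frac1s\Bigr)|U|+\frac nB .
\]
For a lower bound write $V=U'UU''$ and apply the upper bound to $U'$ and
$U''$:
\[
|U|_1\ge\alpha n-\Bigl(\alpha+\frac1s\Bigr)(n-|U|)-\frac{2n}B
\ge\alpha|U|-\Bigl(\frac1s+\frac2B\Bigr)n .
\]
Since $\frac1s+\frac2B=k^{-22}$ and $|U|\le n$, both bounds together give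
\begin{equation}\label{eq:reg}
\bigl||U|_1-\alpha|U|\bigr|\le k^{-22}n\quad\text{for every segment $U$ of $V$.}
\end{equation}

\emph{Divisibility.} We need a segment of $V$ with divisible letter counts that
is long enough for \eqref{eq:reg} to remain strong, so we compare only
prefixes that are far apart. The number $n/k^2$ is an integer. Among the
$k^2+1$ prefixes of $V$ of lengths $jn/k^2$, $0\le j\le k^2$, two have the same
number of zeros and the same number of ones modulo $k$. Deleting the shorter
from the longer leaves a segment $W$ with $k\mid|W|_0$, $k\mid|W|_1$ and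
$L=|W|\ge n/k^2\ge k^{33}$. By \eqref{eq:reg}, every segment $U$ of $W$
satisfies $\bigl||U|_1-\alpha|U|\bigr|\le k^{-22}n\le k^{-20}L\le k^{-19}L$.
Theorem~\ref{thm:regular} shows that $W$ is a $k$-tuplet, a contradiction.

\emph{The bound.} We have shown $N(k)\le n_s=k^{35}(4k^{22})^{2k^{22}}$. For
$k\ge3$ we have $\ln k\le k/2$, hence $35\ln k\le k^{22}$, and
$1+2\ln4<4$. So
\[
\ln n_s=35\ln k+2k^{22}(\ln4+22\ln k)\le k^{22}(4+22k)\le k^{22}\cdot27k
\le k^{26},
\]
where the last step uses $k^3\ge27$. This proves Theorem~\ref{thm:main}.
\qed

\begin{thebibliography}{1}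

\bibitem{IML}
\texttt{http://mittag-leffler.se/sites/default/files/IML-1314s-50.pdf}

\end{thebibliography}
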